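
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The closed convex hull of a vector measure determines the range of its integration map}


\begin{abstract}
Let $\mu$ and $\nu$ be countably additive measures, possibly on different measurable spaces, with values in a real or complex Fr\'echet space $X$. We prove that if the ranges of $\mu$ and $\nu$ have the same closed convex hull, then the integration maps $I_\mu:L^1(\mu)\to X$ and $I_\nu:L^1(\nu)\to X$ have the same range. The hull determines the total variations $|x^*\mu|(\Omega)$, $x^*\in X^*$. These determine the joint law of suitably normalized densities of the measures $x^*\mu$, and a conditional expectation then carries integrable functions from $\mu$ to $\nu$ without changing their integrals. Two examples show that equality of the hulls cannot be relaxed to near-equality, even in $\ell^2$, and that metrizability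 of $X$ cannot be dropped.
\end{abstract}

\section{The question and the answer}

Let $X$ be a Fr\'echet space over $\mathbb K\in\{\mathbb R,\mathbb C\}$, with dual $X^*$. An \emph{$X$-valued measure} is a countably additive map $\mu:\Sigma\to X$ on a $\sigma$-algebra $\Sigma$ of subsets of a set $\Omega$. Its range is $rg(\mu)=\{\mu(A):A\in\Sigma\}$, and we write
\[
Z_\mu=\overline{co}\,(rg(\mu))
\]
for the closed convex hull of the range. For $x^*\in X^*$, $x^*\mu$ is the scalar measure $A\mapsto x^*(\mu(A))$ and $|x^*\mu|$ is its variation, a finite positive measure.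

Measurable functions are finite everywhere. A measurable $f:\Omega\to\mathbb K$ belongs to $L^1(\mu)$ if $\int|f|\,d|x^*\mu|<\infty$ for all $x^*\in X^*$ and if for each $A\in\Sigma$ there is an element $\int_Af\,d\mu$ of $X$ (necessarily unique) with
\[
x^*\Big(\int_A f\,d\mu\Big)=\int_A f\,d(x^*\mu)\qquad\text{for all }x^*\in X^*.
\]
(Proposition~\ref{prop:simple} shows that the definition by approximation with simple functions is equivalent.) The \emph{integration map} of $\mu$ is $I_\mu:L^1(\mu)\to X$, $I_\mu(f)=\int_\Omega f\,d\mu$.

The following question is posed in \cite{problem}. \emph{If $\mu$ and $\nu$ are $X$-valued measures with $Z_\mu=Z_\nu$, does it follow that $I_\mu(L^1(\mu))=I_\nu(L^1(\nu))$?} Here $\nu:\Sigma'\to X$ may live on another measurable space $(\Omega',\Sigma')$.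

For \emph{bounded} functions the answer is immediate. We shall see in Proposition~\ref{prop:bounded} that
\[
Z_\mu=\Big\{\int f\,d\mu:\ f \text{ measurable},\ 0\le f\le1\Big\},
\]
so the integrals of bounded functions fill out exactly the linear span of $Z_\mu$. If $\dim X<\infty$, this settles the question: $I_\mu(f)$ is the limit of the integrals $\int_{\{|f|\le n\}}f\,d\mu$, which lie in the span of $Z_\mu$, and this span is closed; so each of the two ranges equals the span of the common hull. In infinite dimensions, however, the unbounded functions in $L^1(\mu)$ can contribute more, and $I_\mu(L^1(\mu))$ is in general larger than the span of $Z_\mu$. That the hull still controls it cannot be shown by an argument that tolerates small changes of the hull. For every $\varepsilon>0$ there are $\ell^2$-valued measures with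
\[
Z_\mu\subset Z_\eta\subset(1+\varepsilon)Z_\mu\qquad\text{and}\qquad I_\mu(L^1(\mu))\neq I_\eta(L^1(\eta))
\]
(Proposition~\ref{prop:near}); their hulls have the same span. A proof must use the exact equality of the hulls.

\begin{theorem}\label{thm:hull}
Let $X$ be a Fr\'echet space, real or complex, and let $\mu,\nu$ be $X$-valued measures with $Z_\mu=Z_\nu$, or only $Z_\mu=Z_\nu+x_0$ for some $x_0\in X$. Then $I_\mu(L^1(\mu))=I_\nu(L^1(\nu))$.
\end{theorem}

So the answer is yes for every Fr\'echet space. We deduce this from a statement about total variations, in which metrizability of $X$ is replaced by the property that is really used. All definitions above make sense in a sequentially complete locally convex Hausdorff space. We say that $\mu$ has property (C) if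

\medskip
\noindent(C)\quad there is a sequence $(x_k^*)$ in $X^*$ such that, for $A\in\Sigma$, if $|x_k^*\mu|(A)=0$ for all $k$, then $|x^*\mu|(A)=0$ for all $x^*\in X^*$.
\medskip

\noindent Every measure with values in a Fr\'echet space has (C); see Lemma~\ref{lem:C}.

\begin{theorem}\label{thm:variation}
Let $\mu$ and $\nu$ be measures on $(\Omega,\Sigma)$ and $(\Omega',\Sigma')$ with values in $X$, where $X$ is a Fr\'echet space, or where $X$ is a sequentially complete locally convex Hausdorff space and both $\mu$ and $\nu$ have property \textup{(C)}. Suppose that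
\begin{equation}\label{eq:var}
|x^*\mu|(\Omega)=|x^*\nu|(\Omega')\qquad\text{for all }x^*\in X^* .
\end{equation}
Then for every $f\in L^1(\mu)$ there is $f'\in L^1(\nu)$ with
\[
\int f'\,d\nu=\int f\,d\mu,\qquad \int|f'|\,d|x^*\nu|\le\int|f|\,d|x^*\mu|\quad\text{for all }x^*\in X^* .
\]
Consequently $I_\mu(L^1(\mu))=I_\nu(L^1(\nu))$.
\end{theorem}

Section~\ref{sec:plane} carries out the argument by hand in the plane. Sections~\ref{sec:prelim}--\ref{sec:transfer} contain the proofs of both theorems, and Section~\ref{sec:complements} contains consequences and the examples that limit the result.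

\section{The idea in the plane}\label{sec:plane}

Let $X=\mathbb R^2$ and $\mu=(\mu_1,\mu_2)$, $\nu=(\nu_1,\nu_2)$. Suppose for now that $\mu_2$ is absolutely continuous with respect to $|\mu_1|$, and $\nu_2$ with respect to $|\nu_1|$. Put $m=|\mu_1|$ and write
\[
d\mu_1=\theta\,dm,\qquad d\mu_2=\theta\,r\,dm,\qquad |\theta|=1,
\]
so that $r=d\mu_2/d\mu_1$. For the functional $x^*=(s,t)$ we have $|x^*\mu|(\Omega)=\int|s+tr|\,dm$; the sign $\theta$ has disappeared. Set $t=1$ and $u(s)=\int|s+r|\,dm$. Its right derivative at $s$ is
\[
m(\{r\ge-s\})-m(\{r<-s\})=m(\Omega)-2m(\{r<-s\}),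
\]
and $m(\Omega)=|\mu_1|(\Omega)$ is the total variation for $x^*=(1,0)$. Hence the numbers in \eqref{eq:var} determine the law of $r$ under $m$. If \eqref{eq:var} holds and $m',\theta',r'$ are formed from $\nu$, then the laws of $r$ under $m$ and of $r'$ under $m'$ coincide. The function $r$ records the direction, as a line through the origin, in which the measure points, and $m$ weighs these directions.

Now let $f\in L^1(\mu)$. The integral $\int f\,d\mu$ has the coordinates $\int\theta f\,dm$ and $\int\theta f\,r\,dm$. These do not change if $\theta f$ is replaced by its conditional expectation $e=E_m(\theta f\mid r)$, and $e$ has the form $\varphi(r)$. A function of $r$ can be carried to $\Omega'$, because only its law matters there. With $f'=\theta'\varphi(r')$,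
\[
\int f'\,d\nu_2=\int\varphi(r')\,r'\,dm'=\int\varphi(r)\,r\,dm=\int\theta f\,r\,dm=\int f\,d\mu_2 ,
\]
and likewise for the first coordinate. This is the whole mechanism.

A numerical instance: let $\mu$ have three atoms with values $(1,1)$, $(-2,-2)$, $(1,0)$, and let $\nu$ have two atoms with values $(3,3)$, $(1,0)$. Both total variations are $3|s+t|+|s|$, and indeed $Z_\mu=Z_\nu-(2,2)$. Here $m=(1,2,1)$, $\theta=(1,-1,1)$, $r=(1,1,0)$, while $m'=(3,1)$, $\theta'=(1,1)$, $r'=(1,0)$. The first two atoms of $\mu$ have the same direction, and a function $f=(a,b,c)$ is averaged over them: $\theta f=(a,-b,c)$, so $e=\frac13(a-2b)$ on these two atoms and $e=c$ on the third. Thus $f'=\big(\frac13(a-2b),\,c\big)$, and both integrals equal $(a-2b)(1,1)+c(1,0)$.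

In the plane the conclusion about the two ranges is trivial: they are the spans of $Z_\mu$ and $Z_\nu$, and since both hulls contain $0$, a translation of the hull does not change the span. The transfer $f\mapsto f'$ is not trivial, and it is the transfer that survives in infinite dimensions. Three points need care.
\begin{itemize}
\item The first coordinate served as a reference for all other functionals. Had the third value of $\mu$ above been $(0,1)$, the first coordinate would not do. In a Fr\'echet space there may be no suitable functional at all: for $X=\mathbb K^{\mathbb N}$ and $\mu(A)=\mathbf 1_A$ on $2^{\mathbb N}$, each $x^*\in X^*$ involves only finitely many coordinates. Section~\ref{sec:laws} replaces the reference functional by a reference density.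
\item We need joint laws of many densities, and for complex scalars too, where the derivative argument does not apply as it stands (Lemma~\ref{lem:norms}).
\item It must be shown that $f'$ has integrals in $X$, not just that it is integrable against each $x^*\nu$ (Section~\ref{sec:transfer}).
\end{itemize}

\section{Integration with respect to a vector measure}\label{sec:prelim}

In this section $X$ is a sequentially complete locally convex Hausdorff space and $\mu:\Sigma\to X$ is a measure. For a continuous seminorm $p$ let
\[
U_p^\circ=\{x^*\in X^*:|x^*|\le p\},\qquad\text{so that}\qquad p(x)=\sup_{x^*\in U_p^\circ}|x^*(x)|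
\]
by the Hahn--Banach theorem. Every $x^*\in X^*$ lies in some $U_p^\circ$. Let $X_p$ be the Banach space obtained by completing $X/\ker p$ in the norm induced by $p$, and let $\pi_p:X\to X_p$ be the canonical map; the functionals $y^*\circ\pi_p$, $y^*\in X_p^*$, are exactly the $p$-continuous functionals on $X$.

For a scalar measure $\alpha$ on $\Sigma$ and $C\in\Sigma$,
\begin{equation}\label{eq:four}
|\alpha|(C)\le4\sup_{A\in\Sigma,\,A\subset C}|\alpha(A)| ;
\end{equation}
for real $\alpha$ the Hahn decomposition gives the constant $2$, and in general one adds real and imaginary parts. If $f\in L^1(|\alpha|)$, then $A\mapsto\int_Af\,d\alpha$ has variation $A\mapsto\int_A|f|\,d|\alpha|$.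

\begin{lemma}\label{lem:tails}
If $\kappa:\Sigma\to X$ is countably additive, $C_n\in\Sigma$, $C_n\downarrow\emptyset$, and $p$ is a continuous seminorm, then $\sup\{p(\kappa(A)):A\in\Sigma,\ A\subset C_n\}\to0$.
\end{lemma}

\begin{proof}
The suprema decrease in $n$. If they do not tend to $0$, there are $\varepsilon>0$ and sets $D_n\in\Sigma$, $D_n\subset C_n$, with $p(\kappa(D_n))>\varepsilon$ for all $n$. As $D_n\cap C_j\downarrow\emptyset$ for $j\to\infty$, we have $\kappa(D_n\setminus C_j)\to\kappa(D_n)$, so there is $j(n)>n$ with $p(\kappa(D_n\setminus C_{j(n)}))>\varepsilon$. Let $n_1=1$ and $n_{i+1}=j(n_i)$. The sets $D_{n_i}\setminus C_{n_{i+1}}\subset C_{n_i}\setminus C_{n_{i+1}}$ are pairwise disjoint, so their $\kappa$-values are the terms of a convergent series and tend to $0$, a contradiction.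
\end{proof}

\begin{lemma}\label{lem:bdd}
For every continuous seminorm $p$ the number $c_p=\sup_{x^*\in U_p^\circ}|x^*\mu|(\Omega)$ is finite. Every bounded measurable function is in $L^1(\mu)$.
\end{lemma}

\begin{proof}
Each scalar measure $x^*\mu$ is bounded, so $rg(\mu)$ is weakly bounded, hence bounded by Mackey's theorem. By \eqref{eq:four}, $c_p\le4\sup_Ap(\mu(A))<\infty$. If $g$ is bounded and measurable, choose simple functions $s_n\to g$ uniformly. For $A\in\Sigma$,
\[
p\Big(\int_A(s_n-s_l)\,d\mu\Big)=\sup_{x^*\in U_p^\circ}\Big|\int_A(s_n-s_l)\,d(x^*\mu)\Big|\le c_p\,\|s_n-s_l\|_\infty ,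
\]
so $\int_As_n\,d\mu$ is a Cauchy sequence. Its limit $z$ satisfies $x^*(z)=\lim_n\int_As_n\,d(x^*\mu)=\int_Ag\,d(x^*\mu)$.
\end{proof}

The next lemma is the form in which membership in $L^1(\mu)$ will be used: the tails of $f$ are small uniformly over each $U_p^\circ$.

\begin{lemma}\label{lem:uniform}
Let $f\in L^1(\mu)$. Then $A\mapsto\int_Af\,d\mu$ is countably additive. If $C_n\in\Sigma$, $C_n\downarrow\emptyset$, then for every continuous seminorm $p$
\[
\sup_{x^*\in U_p^\circ}\int_{C_n}|f|\,d|x^*\mu|\longrightarrow0 .
\]
\end{lemma}

\begin{proof}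
Put $\kappa(A)=\int_Af\,d\mu$. Each $x^*\kappa$ is a countably additive scalar measure. Hence $\pi_p\kappa$ is weakly countably additive in the Banach space $X_p$, and the Orlicz--Pettis theorem says that it is then countably additive in norm. This means $p\big(\kappa(\bigcup_nA_n)-\sum_{n\le N}\kappa(A_n)\big)\to0$ as $N\to\infty$ for disjoint $A_n$; since $p$ is arbitrary, $\kappa$ is countably additive. By \eqref{eq:four} applied to $x^*\kappa$, for $x^*\in U_p^\circ$,
\[
\int_{C_n}|f|\,d|x^*\mu|=|x^*\kappa|(C_n)\le4\sup_{A\subset C_n}|x^*\kappa(A)|\le4\sup_{A\subset C_n}p(\kappa(A)),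
\]
and Lemma~\ref{lem:tails} applies.
\end{proof}

\begin{proposition}\label{prop:simple}
A measurable function $f$ is in $L^1(\mu)$ if and only if there are simple functions $s_n$ with $s_n\to f$ $|x^*\mu|$-a.e.\ for every $x^*\in X^*$ such that $\int_As_n\,d\mu$ converges in $X$ for every $A\in\Sigma$. The limit is then $\int_Af\,d\mu$.
\end{proposition}

\begin{proof}
Let $f\in L^1(\mu)$ and $B_n=\{|f|\le n\}$. Choose simple functions $s_n$ that vanish off $B_n$ and satisfy $|s_n-f|\le\frac1n$ on $B_n$; then $s_n\to f$ pointwise. For $A\in\Sigma$ and $x^*\in U_p^\circ$,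
\[
\Big|x^*\Big(\int_As_n\,d\mu-\int_Af\,d\mu\Big)\Big|\le\frac{c_p}n+\int_{\Omega\setminus B_n}|f|\,d|x^*\mu| ,
\]
which tends to $0$ uniformly in $x^*\in U_p^\circ$ by Lemmas~\ref{lem:bdd} and~\ref{lem:uniform}. So $\int_As_n\,d\mu\to\int_Af\,d\mu$.

Conversely, let $(s_n)$ be as stated and fix $x^*$. The scalar measures $A\mapsto\int_As_n\,d(x^*\mu)$ converge for every $A$. By the Vitali--Hahn--Saks theorem they are uniformly absolutely continuous with respect to $|x^*\mu|$, and by \eqref{eq:four} so are their variations $A\mapsto\int_A|s_n|\,d|x^*\mu|$. By Egorov's theorem there are sets $D$ of arbitrarily small $|x^*\mu|$-measure such that $(s_n)$ converges uniformly off $D$, and the integrals $\int_D|s_n|\,d|x^*\mu|$ are then small uniformly in $n$. Hence $(s_n)$ is Cauchy in $L^1(|x^*\mu|)$, and its limit there is $f$. Thus $f\in L^1(|x^*\mu|)$ and $x^*(\lim_n\int_As_n\,d\mu)=\int_Af\,d(x^*\mu)$ for all $x^*$ and $A$.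
\end{proof}

\begin{lemma}\label{lem:C}
Every measure $\mu$ with values in a Fr\'echet space has property \textup{(C)}.
\end{lemma}

\begin{proof}
Let $p_1\le p_2\le\cdots$ be a fundamental sequence of continuous seminorms. Rybakov's theorem \cite[IX.2.2]{DU} says that for a countably additive measure $F$ with values in a Banach space there is a functional $y^*$ such that $|y^*F|(A)=0$ implies that $F$ vanishes on all measurable subsets of $A$. Applied to $F=\pi_{p_k}\mu$ it gives a $p_k$-continuous $x_k^*$ such that $|x_k^*\mu|(A)=0$ implies $|x^*\mu|(A)=0$ for all $p_k$-continuous $x^*$. Every $x^*\in X^*$ is $p_k$-continuous for some $k$.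
\end{proof}

\begin{remark}\label{rem:control}
Property (C) holds if and only if $\mu$ has a finite control measure, that is, a finite positive measure $\lambda$ with $x^*\mu\ll\lambda$ for all $x^*\in X^*$. Given (C), rescale $x_k^*$ by positive constants so that $\sum_k|x_k^*\mu|(\Omega)<\infty$ and take $\lambda=\sum_k|x_k^*\mu|$. Conversely, let $\lambda$ be a finite control measure and $S_{x^*}=\{d(x^*\mu)/d\lambda\ne0\}$. Choose a sequence $(x_k^*)$ such that $\lambda(\bigcup_kS_{x_k^*})$ is the largest possible value for countable unions. Then every $S_{x^*}$ is contained in $\bigcup_kS_{x_k^*}$ up to a $\lambda$-null set. If $|x_k^*\mu|(A)=0$ for all $k$, then $\lambda(A\cap S_{x_k^*})=0$ for all $k$, so $\lambda(A\cap S_{x^*})=0$ and $|x^*\mu|(A)=0$.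
\end{remark}

\section{What the hull sees}\label{sec:hull}

Let $u$ be a continuous real-linear functional on $X$. Then $u\mu$ is a real measure with positive and negative parts $(u\mu)^\pm$, and by the Hahn decomposition
\begin{equation}\label{eq:support}
\sup u(Z_\mu)=\sup_{A}u(\mu(A))=(u\mu)^+(\Omega),\qquad \inf u(Z_\mu)=-(u\mu)^-(\Omega).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:hull} from Theorem~\ref{thm:variation}]
By \eqref{eq:support},
\[
|u\mu|(\Omega)=\sup u(Z_\mu)-\inf u(Z_\mu),
\]
the width of $Z_\mu$ in the direction $u$. Widths are invariant under translation, so $Z_\mu=Z_\nu+x_0$ implies $|u\mu|(\Omega)=|u\nu|(\Omega')$ for all continuous real-linear $u$. If $\mathbb K=\mathbb R$, this is \eqref{eq:var}.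

Let $\mathbb K=\mathbb C$ and $x^*\in X^*$, and let $g$ be the density of $x^*\mu$ with respect to $|x^*\mu|$; it is unimodular. The real-linear functional $\mathrm{Re}(e^{i\alpha}x^*)$ turns $\mu$ into the measure $\mathrm{Re}(e^{i\alpha}g)\,|x^*\mu|$. Since $\int_0^{2\pi}|\mathrm{Re}(e^{i\alpha}z)|\,d\alpha=4|z|$ for $z\in\mathbb C$, Tonelli's theorem gives
\[
4|x^*\mu|(\Omega)=\int_0^{2\pi}\!\!\int_\Omega|\mathrm{Re}(e^{i\alpha}g)|\,d|x^*\mu|\,d\alpha=\int_0^{2\pi}\big|\mathrm{Re}(e^{i\alpha}x^*)\mu\big|(\Omega)\,d\alpha ,
\]
and the same formula holds for $\nu$. Hence \eqref{eq:var} holds.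
\end{proof}

\begin{remark}
For $\mathbb K=\mathbb R$, \eqref{eq:support} gives $\sup u(Z_\mu)=\frac12\big(|u\mu|(\Omega)+u(\mu(\Omega))\big)$. By the Hahn--Banach theorem, \eqref{eq:var} is then equivalent to $Z_\mu-\frac12\mu(\Omega)=Z_\nu-\frac12\nu(\Omega')$. For $\mathbb K=\mathbb C$, \eqref{eq:var} is weaker than equality of the hulls up to translation: in $X=\mathbb C$, a measure with one atom of value $1$ and a measure with one atom of value $i$ have the same total variations, but their hulls are the segments $[0,1]$ and $i[0,1]$.
\end{remark}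

The next proposition is not needed for the main theorems. It justifies the remarks on bounded functions in the introduction and is used in the example of Proposition~\ref{prop:near}.

\begin{proposition}\label{prop:bounded}
Let $X$ be a sequentially complete locally convex Hausdorff space and let $\mu$ have \textup{(C)}. Then $Z_\mu=\{\int f\,d\mu: f\text{ measurable},\ 0\le f\le1\}$. In particular, the integrals of bounded measurable functions form the linear span of $Z_\mu$.
\end{proposition}

\begin{proof}
Let $0\le f\le1$ and $z=\int f\,d\mu$. For every continuous real-linear $u$ we have $u(z)=\int f\,d(u\mu)\le(u\mu)^+(\Omega)=\sup u(Z_\mu)$, so $z\in Z_\mu$ by the Hahn--Banach theorem. For the converse, take a finite control measure $\lambda$ as in Remark~\ref{rem:control}. The set $\{f\in L^\infty(\lambda):0\le f\le1\}$ is convex and weak$^*$ compact, and $f\mapsto\int f\,d\mu$ is well defined on it and continuous from the weak$^*$ topology to the weak topology of $X$, because $x^*(\int f\,d\mu)=\int f\,\frac{d(x^*\mu)}{d\lambda}\,d\lambda$. Its image is therefore convex and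 weakly compact, hence closed, and it contains $rg(\mu)$; so it contains $Z_\mu$. The last statement follows, since a bounded scalar function is a linear combination of measurable functions with values in $[0,1]$.
\end{proof}

\section{Norms of affine combinations determine joint laws}

In the plane, one derivative of $s\mapsto\int|s+r|\,dm$ produced the law of $r$. To include complex scalars we use instead an energy identity, which treats both fields at once. The key fact is that $|x|$ is a superposition of the functions $1-\cos\langle x,\xi\rangle$ with positive weights.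

\begin{lemma}\label{lem:norms}
Let $m,m'$ be finite positive measures, and let $F\in L^1(m;\mathbb K^d)$ and $F'\in L^1(m';\mathbb K^d)$ satisfy
\[
\int|s+t\cdot F|\,dm=\int|s+t\cdot F'|\,dm'\qquad\text{for all }s\in\mathbb K,\ t\in\mathbb K^d,
\]
where $t\cdot F=\sum_it_iF_i$. Then the image measures $F_*m$ and $F'_*m'$ coincide.
\end{lemma}

\begin{proof}
Fix $t$, let $\rho,\rho'$ be the laws of $t\cdot F$ under $m$ and of $t\cdot F'$ under $m'$, and put $\sigma=\rho-\rho'$. This is a finite real measure on $\mathbb K$ with $\int|w|\,d|\sigma|(w)<\infty$ and, by hypothesis,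
\begin{equation}\label{eq:potential}
\int|s+w|\,d\sigma(w)=0\qquad\text{for all }s\in\mathbb K .
\end{equation}
The hypothesis with parameters $s=1$, $t=0$ says that $m$ and $m'$ have the same total mass, so $\sigma(\mathbb K)=0$. We show that $\sigma=0$.

Identify $\mathbb K$ with $\mathbb R^\delta$, $\delta\in\{1,2\}$, with its real inner product $\langle\cdot,\cdot\rangle$. For $x\in\mathbb R^\delta$,
\begin{equation}\label{eq:abs}
|x|=c\int_{\mathbb R^\delta}\frac{1-\cos\langle x,\xi\rangle}{|\xi|^{\delta+1}}\,d\xi ,
\end{equation}
with a constant $0<c<\infty$ that depends only on $\delta$. Indeed, the integrand is $O(|\xi|^{1-\delta})$ near $0$ and $O(|\xi|^{-\delta-1})$ near infinity, so the integral is finite, and it is positive for $x\ne0$. It depends only on $|x|$ by rotation invariance, and the substitution $\xi=\eta/|x|$ shows that it is proportional to $|x|$.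

Put $s=-w'$ in \eqref{eq:potential} and integrate with respect to $\sigma(dw')$. Since $\iint|w-w'|\,d|\sigma|(w)\,d|\sigma|(w')<\infty$ and the integrand in \eqref{eq:abs} is nonnegative, Fubini's theorem gives
\[
0=\iint|w-w'|\,d\sigma(w)\,d\sigma(w')=c\int_{\mathbb R^\delta}\Big(\iint\big(1-\cos\langle w-w',\xi\rangle\big)\,d\sigma(w)\,d\sigma(w')\Big)\frac{d\xi}{|\xi|^{\delta+1}} .
\]
With $\hat\sigma(\xi)=\int e^{-i\langle w,\xi\rangle}\,d\sigma(w)$, the inner double integral equals $\sigma(\mathbb K)^2-|\hat\sigma(\xi)|^2=-|\hat\sigma(\xi)|^2$. Hence $\hat\sigma=0$ almost everywhere. Being continuous, $\hat\sigma$ vanishes identically, and $\sigma=0$.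

So $\rho=\rho'$ for every $t$, and therefore $\int e^{i\,\mathrm{Re}(t\cdot F)}\,dm=\int e^{i\,\mathrm{Re}(t\cdot F')}\,dm'$ for all $t\in\mathbb K^d$. As $t$ varies, $v\mapsto\mathrm{Re}(t\cdot v)$ runs through all real-linear functionals on $\mathbb K^d$, which is $\mathbb R^d$ or $\mathbb C^d\cong\mathbb R^{2d}$. The uniqueness theorem for Fourier transforms gives $F_*m=F'_*m'$.
\end{proof}

\section{A common reference density}\label{sec:laws}

From here to the end of Section~\ref{sec:transfer} we work under the hypotheses of Theorem~\ref{thm:variation} and fix $f\in L^1(\mu)$. If $X$ is Fr\'echet, (C) holds by Lemma~\ref{lem:C}.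

\subsection*{Normalization}
Interleave the two sequences given by (C) for $\mu$ and for $\nu$; the resulting sequence $(x_k^*)$ serves both measures, and still does so after multiplication of each $x_k^*$ by a positive constant. As $1+|f|$ is integrable with respect to each $|x_k^*\mu|$, we may choose these constants so that
\begin{equation}\label{eq:norm}
\sum_k\int(1+|f|)\,d|x_k^*\mu|<\infty .
\end{equation}
By \eqref{eq:var}, $\sum_k|x_k^*\nu|(\Omega')=\sum_k|x_k^*\mu|(\Omega)<\infty$. So
\[
\lambda=\sum_k|x_k^*\mu|,\qquad\lambda'=\sum_k|x_k^*\nu|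
\]
are finite measures, $f\in L^1(\lambda)$, and by (C) $x^*\mu\ll\lambda$ and $x^*\nu\ll\lambda'$ for all $x^*\in X^*$. Fix finite-valued densities
\[
g_{x^*}=\frac{d(x^*\mu)}{d\lambda},\qquad h_{x^*}=\frac{d(x^*\nu)}{d\lambda'},\qquad g_k=g_{x_k^*},\quad h_k=h_{x_k^*} .
\]
Then $|x^*\mu|=|g_{x^*}|\lambda$ and $g_{\sum t_iy_i}=\sum t_ig_{y_i}$ $\lambda$-a.e.\ for finite linear combinations; similarly for $\nu$. Hypothesis \eqref{eq:var} now reads
\begin{equation}\label{eq:isometry}
\int|g_{x^*}|\,d\lambda=\int|h_{x^*}|\,d\lambda'\qquad(x^*\in X^*).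
\end{equation}

\subsection*{Choosing the reference}
In Section~\ref{sec:plane} we divided all densities by that of one functional, and this density was nonzero almost everywhere. As seen there, no such functional need exist. The natural substitute would be $\sum_ka_kx_k^*$ with generic coefficients. This series need not converge in $X^*$, but the corresponding densities converge in $L^1$, and since \eqref{eq:isometry} is an equality of $L^1$-norms, nothing more is needed.

\begin{lemma}\label{lem:generic}
There are $a_k\in[0,1]$ such that the series $\sum_ka_kg_k$ converges in $L^1(\lambda)$ and absolutely $\lambda$-a.e.\ to a function that is nonzero $\lambda$-a.e., and $\sum_ka_kh_k$ converges in $L^1(\lambda')$ and absolutely $\lambda'$-a.e.\ to a function that is nonzero $\lambda'$-a.e.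
\end{lemma}

\begin{proof}
By definition $\lambda=\sum_k|g_k|\lambda$, so $\sum_k|g_k|=1$ $\lambda$-a.e. Since $\lambda$ is finite, both kinds of convergence of $\sum_ka_kg_k$ follow for every $a=(a_k)\in[0,1]^{\mathbb N}$. Let $\Omega_0=\{\sum_k|g_k|=1\}$ and $G_a(\omega)=\sum_ka_kg_k(\omega)$ for $\omega\in\Omega_0$; this is measurable in $(a,\omega)$. Equip $[0,1]^{\mathbb N}$ with the product of Lebesgue measures. For $\omega\in\Omega_0$ some $g_j(\omega)$ is nonzero, so for given $a_k$, $k\ne j$, at most one value of $a_j$ yields $G_a(\omega)=0$. Hence $\{a:G_a(\omega)=0\}$ is a null set for each $\omega\in\Omega_0$, and by Tonelli's theorem $\lambda(\{\omega\in\Omega_0:G_a(\omega)=0\})=0$ for almost every $a$. The same is true for $\nu$, and we may pick an $a$ that works for both.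
\end{proof}

Fix such $a_k$. Let $G$ be the sum of $\sum_ka_kg_k$ wherever this series converges absolutely to a nonzero limit, and $G=1$ on the remaining $\lambda$-null set. Put
\[
m=|G|\,\lambda,\qquad\theta=\frac G{|G|},\qquad r_{x^*}=\frac{g_{x^*}}G .
\]
Then $|\theta|=1$ and
\begin{equation}\label{eq:polar}
d(x^*\mu)=\theta\,r_{x^*}\,dm,\qquad d|x^*\mu|=|r_{x^*}|\,dm\qquad(x^*\in X^*).
\end{equation}
Since $|G|\le\sum_k|g_k|=1$ $\lambda$-a.e., $m$ is finite and $f\in L^1(m)$. Define $G',m',\theta',r'_{x^*}$ in the same way from $\nu,\lambda',h$ with the same $x_k^*$ and $a_k$. The analogue of \eqref{eq:polar} holds and $m'$ is finite.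

\begin{proposition}\label{prop:laws}
For every sequence $(y_i)$ in $X^*$, the law of $(r_{y_i})_i$ under $m$ equals the law of $(r'_{y_i})_i$ under $m'$, as measures on $\mathbb K^{\mathbb N}$.
\end{proposition}

\begin{proof}
The finite-dimensional cylinder sets form a $\pi$-system that generates the Borel $\sigma$-algebra of $\mathbb K^{\mathbb N}$ and contains $\mathbb K^{\mathbb N}$, and finite measures that agree on such a system are equal. So it suffices to consider finite tuples $y_1,\dots,y_d$. For $s\in\mathbb K$ and $t\in\mathbb K^d$,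
\[
\int\Big|s+\sum_it_ir_{y_i}\Big|\,dm=\int\Big|sG+\sum_it_ig_{y_i}\Big|\,d\lambda=\lim_{n\to\infty}\int|g_{z_n}|\,d\lambda,\qquad z_n=s\sum_{k\le n}a_kx_k^*+\sum_it_iy_i ,
\]
because $\sum_{k\le n}a_kg_k\to G$ in $L^1(\lambda)$. The same computation holds for $\nu$ with the same functionals $z_n\in X^*$, and by \eqref{eq:isometry} the integrals on the right agree for each $n$. Since $\int|r_y|\,dm=|y\mu|(\Omega)<\infty$ for $y\in X^*$, and likewise for $\nu$, Lemma~\ref{lem:norms} applies to $F=(r_{y_1},\dots,r_{y_d})$ and $F'=(r'_{y_1},\dots,r'_{y_d})$.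
\end{proof}

\section{The transfer}\label{sec:transfer}

We write $E_m(\,\cdot\mid\mathcal A)$ for the conditional expectation with respect to the finite measure $m$ and a $\sigma$-algebra $\mathcal A\subset\Sigma$. Recall that for $h\in L^1(m)$ and bounded $\mathcal A$-measurable $b$ one has $E_m(bh\mid\mathcal A)=b\,E_m(h\mid\mathcal A)$ a.e. We need this for unbounded factors.

\begin{lemma}\label{lem:pullout}
If $r$ is $\mathcal A$-measurable and $h,hr\in L^1(m)$, then $E_m(hr\mid\mathcal A)=r\,E_m(h\mid\mathcal A)$ a.e.
\end{lemma}

\begin{proof}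
Let $R_n=\{|r|\le n\}\in\mathcal A$. The functions $\mathbf 1_{R_n}$ and $r\mathbf 1_{R_n}$ are bounded and $\mathcal A$-measurable, so $\mathbf 1_{R_n}E_m(hr\mid\mathcal A)=E_m(h\,r\mathbf 1_{R_n}\mid\mathcal A)=r\mathbf 1_{R_n}E_m(h\mid\mathcal A)$. Let $n\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:variation}]
\emph{Construction of $f'$.} Let $\mathcal A\subset\Sigma$ be the $\sigma$-algebra generated by all $r_{x^*}$, $x^*\in X^*$, and let $e$ be a finite-valued $\mathcal A$-measurable version of $E_m(\theta f\mid\mathcal A)$. For $x^*\in X^*$ the function $r_{x^*}$ is $\mathcal A$-measurable and $fr_{x^*}\in L^1(m)$ by \eqref{eq:polar}, so Lemma~\ref{lem:pullout} with $h=\theta f$ gives $e\,r_{x^*}=E_m(\theta fr_{x^*}\mid\mathcal A)$ a.e. Therefore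
\begin{align}
\int e\,r_{x^*}\,dm&=\int\theta fr_{x^*}\,dm=\int f\,d(x^*\mu),\label{eq:same}\\
\int_A|e\,r_{x^*}|\,dm&\le\int_A|fr_{x^*}|\,dm=\int_A|f|\,d|x^*\mu|\qquad(A\in\mathcal A).\label{eq:contract}
\end{align}
The $\sigma$-algebra generated by $e$ is generated by the countably many sets $\{e\in D\}$, where $D$ is a disk (an interval if $\mathbb K=\mathbb R$) with rational data, and each of these sets lies in the $\sigma$-algebra generated by countably many $r_{x^*}$. So there is a sequence $(y_i)$ in $X^*$ such that $e$ is measurable for the $\sigma$-algebra generated by the $r_{y_i}$, and by the Doob--Dynkin lemma $e=\varphi((r_{y_i})_i)$ with a Borel map $\varphi:\mathbb K^{\mathbb N}\to\mathbb K$. Put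
\[
e'=\varphi\big((r'_{y_i})_i\big),\qquad f'=\overline{\theta'}\,e' .
\]
By Proposition~\ref{prop:laws}, applied to the sequence $x^*,y_1,y_2,\dots$, for every $x^*\in X^*$
\begin{equation}\label{eq:joint}
\text{the law of }(r_{x^*},e)\text{ under }m\text{ equals the law of }(r'_{x^*},e')\text{ under }m' .
\end{equation}

\emph{The scalar estimate.} By \eqref{eq:polar} for $\nu$, then \eqref{eq:joint} and \eqref{eq:contract},
\begin{equation}\label{eq:estimate}
\int|f'|\,d|x^*\nu|=\int|e'r'_{x^*}|\,dm'=\int|e\,r_{x^*}|\,dm\le\int|f|\,d|x^*\mu|<\infty .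
\end{equation}

\emph{Integrals in $X$.} Since \eqref{eq:estimate} concerns one functional at a time, it does not yet give $f'\in L^1(\nu)$. We truncate $f'$ and control the tails uniformly; this is possible because the tail of $e$ lives on a set of $\mathcal A$, where \eqref{eq:contract} compares it with $f$. Let $B\in\Sigma'$ and $B_n=\{|e'|\le n\}$. The function $f'\mathbf 1_{B_n}$ is bounded, so $z_n=\int_{B\cap B_n}f'\,d\nu\in X$ exists by Lemma~\ref{lem:bdd}. Let $C_n=\{|e|>n\}\in\mathcal A$; then $C_n\downarrow\emptyset$ because $e$ is finite-valued. For a continuous seminorm $p$, $x^*\in U_p^\circ$ and $l>n$,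
\[
|x^*(z_l-z_n)|\le\int_{\{|e'|>n\}}|e'r'_{x^*}|\,dm'=\int_{C_n}|e\,r_{x^*}|\,dm\le\int_{C_n}|f|\,d|x^*\mu| ,
\]
by \eqref{eq:joint} and by \eqref{eq:contract} with $A=C_n$. According to Lemma~\ref{lem:uniform} the right side tends to $0$ uniformly in $x^*\in U_p^\circ$. So $(z_n)$ is a Cauchy sequence, and by sequential completeness $z_n\to z_B$ for some $z_B\in X$. By dominated convergence and \eqref{eq:estimate},
\[
x^*(z_B)=\lim_n\int_{B\cap B_n}f'\,d(x^*\nu)=\int_Bf'\,d(x^*\nu)\qquad(x^*\in X^*).
\]
Thus $f'\in L^1(\nu)$.

\emph{Equality of the integrals.} By \eqref{eq:polar} for $\nu$, \eqref{eq:joint} and \eqref{eq:same},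
\[
x^*\Big(\int f'\,d\nu\Big)=\int\overline{\theta'}e'\,\theta'r'_{x^*}\,dm'=\int e'r'_{x^*}\,dm'=\int e\,r_{x^*}\,dm=x^*\Big(\int f\,d\mu\Big)
\]
for all $x^*\in X^*$, so $\int f'\,d\nu=\int f\,d\mu$. The inequality in the theorem is \eqref{eq:estimate}.

This shows $I_\mu(L^1(\mu))\subset I_\nu(L^1(\nu))$. The hypotheses are symmetric in $\mu$ and $\nu$, and equality follows.
\end{proof}

Together with Section~\ref{sec:hull} this proves Theorem~\ref{thm:hull}. Property (C) was used to build $\lambda$ and $G$ from countably many functionals, and sequential completeness to integrate bounded functions and to obtain $z_B$. Apart from the finiteness of $\lambda'$, the equality \eqref{eq:var} was used only in Proposition~\ref{prop:laws}, and there exactness is essential.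

\section{Consequences and limits}\label{sec:complements}

\subsection*{Two consequences}

\begin{corollary}
Under the hypotheses of Theorem~\ref{thm:variation}, for every continuous seminorm $p$ the quotient seminorm
\[
q_p(x)=\inf\Big\{\sup_{x^*\in U_p^\circ}\int|f|\,d|x^*\mu|:\ f\in L^1(\mu),\ I_\mu(f)=x\Big\}
\]
on the common range of $I_\mu$ and $I_\nu$ coincides with the one formed from $\nu$.
\end{corollary}

\begin{proof}
The suprema are finite: by Lemma~\ref{lem:uniform}, $\kappa(A)=\int_Af\,d\mu$ defines a measure, and $\int|f|\,d|x^*\mu|=|x^*\kappa|(\Omega)$, so Lemma~\ref{lem:bdd} applies to $\kappa$. By Theorem~\ref{thm:variation} each $f$ with $I_\mu(f)=x$ has a partner $f'$ with $I_\nu(f')=x$ and no larger supremum. So the seminorm of $\nu$ is at most that of $\mu$, and by symmetry they are equal.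
\end{proof}

For measures $\nu$ on $(\Omega',\Sigma')$ and $\kappa$ on $(\Omega'',\Sigma'')$, both with values in $X$, let $\nu\oplus\kappa$ be the measure on the disjoint union given by $(\nu\oplus\kappa)(A\sqcup B)=\nu(A)+\kappa(B)$. Then $rg(\nu\oplus\kappa)=rg(\nu)+rg(\kappa)$, hence
\begin{equation}\label{eq:sum}
Z_{\nu\oplus\kappa}=\overline{Z_\nu+Z_\kappa} .
\end{equation}
A function is $\nu\oplus\kappa$-integrable if and only if its two restrictions are $\nu$- and $\kappa$-integrable, so $I_{\nu\oplus\kappa}(L^1(\nu\oplus\kappa))=I_\nu(L^1(\nu))+I_\kappa(L^1(\kappa))$. Theorem~\ref{thm:hull} applied to $\mu$ and $\nu\oplus\kappa$ yields the following.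

\begin{corollary}
If $X$ is a Fr\'echet space and $Z_\mu=\overline{Z_\nu+Z_\kappa}+x_0$ for $X$-valued measures $\mu,\nu,\kappa$ and some $x_0\in X$, then $I_\mu(L^1(\mu))=I_\nu(L^1(\nu))+I_\kappa(L^1(\kappa))$.
\end{corollary}

\subsection*{Near-equality of the hulls is not enough}

The idea is to add to $\mu$ a measure whose hull is tiny but whose integration map is onto.

\begin{proposition}\label{prop:near}
For each $\varepsilon>0$ there are $\ell^2$-valued measures $\mu,\eta$ with $Z_\mu\subset Z_\eta\subset(1+\varepsilon)Z_\mu$ and $I_\mu(L^1(\mu))\ne I_\eta(L^1(\eta))$.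
\end{proposition}

\begin{proof}
Work in real $\ell^2$ with unit vectors $\mathbf e_n$. Let $\rho_n$, $n\ge1$, be the Rademacher functions on $[0,1]$; they have values $\pm1$ a.e., mean zero, and are orthonormal. For Borel sets $A\subset[0,1]$ put
\[
\mu(A)=\Big(\frac1n\int_A\rho_n\,dt\Big)_{n\ge1} .
\]
If $|A|$ denotes the Lebesgue measure of $A$, then $\|\mu(A)\|\le(\sum_nn^{-2})^{1/2}|A|$, so the finitely additive set function $\mu$ is countably additive.

\emph{$I_\mu$ is not onto.} If $f\in L^1(\mu)$, then $f\in L^1[0,1]$, since the first coordinate of $\mu$ is $\rho_1\,dt$ and $|\rho_1|=1$ a.e. Hence $\int f\rho_n\,dt\to0$, by Bessel's inequality for $f\in L^2[0,1]$ and by density in general. But $I_\mu(f)=(1/n)_n$ would mean $\int f\rho_n\,dt=1$ for all $n$.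

\emph{A small measure with $I_\nu$ onto.} For $A\subset\mathbb N$ let $\nu(A)=\frac\varepsilon4\sum_{n\in A}2^{-n}\mathbf e_n$. Given $x\in\ell^2$, the function $n\mapsto4\varepsilon^{-1}2^nx_n$ is $\nu$-integrable with integral $\sum_{n\in A}x_n\mathbf e_n$ over $A$. So $I_\nu(L^1(\nu))=\ell^2$.

\emph{$Z_\nu\subset\varepsilon Z_\mu$.} The set of all $\frac\varepsilon4(2^{-n}t_n)_n$ with $0\le t_n\le1$ is convex, compact and contains $rg(\nu)$, so every point of $Z_\nu$ has this form. Let $s_n=n2^{-n-1}t_n$. Then $\sum_ns_n\le\sum_nn2^{-n-1}=1$, so (after modification on a null set) $f=\frac12+\frac12\sum_ns_n\rho_n$ satisfies $0\le f\le1$. Moreover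
\[
\int f\,d\mu=\Big(\frac{s_n}{2n}\Big)_n=\frac14\,(2^{-n}t_n)_n ,
\]
and $\int f\,d\mu\in Z_\mu$ by Proposition~\ref{prop:bounded}. So $\frac\varepsilon4(2^{-n}t_n)_n\in\varepsilon Z_\mu$.

Let $\eta=\mu\oplus\nu$. Since $0\in Z_\nu$, \eqref{eq:sum} gives $Z_\mu\subset Z_\eta=\overline{Z_\mu+Z_\nu}\subset\overline{Z_\mu+\varepsilon Z_\mu}=(1+\varepsilon)Z_\mu$, the last step because $Z_\mu$ is closed and convex. But $I_\eta(L^1(\eta))=\ell^2\ne I_\mu(L^1(\mu))$.
\end{proof}

\subsection*{Metrizability cannot be dropped}

\begin{proposition}
Let $\Gamma$ be a set. In the complete locally convex Hausdorff space $X=\mathbb K^\Gamma$, the implication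
\[
Z_\mu=Z_\nu\ \Longrightarrow\ I_\mu(L^1(\mu))=I_\nu(L^1(\nu))
\]
holds for all $X$-valued measures $\mu,\nu$ if and only if $\Gamma$ is countable.
\end{proposition}

\begin{proof}
If $\Gamma$ is countable, then $X$ is a Fr\'echet space and Theorem~\ref{thm:hull} applies. Let $\Gamma$ be uncountable. Let $\mu(A)=\mathbf 1_A$ for $A$ in the $\sigma$-algebra $\Sigma$ of countable and cocountable subsets of $\Gamma$, and $\nu(A)=\mathbf 1_A$ for all $A\subset\Gamma$. Both are countably additive, since this can be checked in each coordinate.

Both hulls equal $[0,1]^\Gamma$. They are contained in this closed convex set. Conversely, each function on $\Gamma$ with finite support and values in $[0,1]$ is a convex combination of indicators $\mathbf 1_A$ with $A$ finite, because a finite-dimensional cube is the convex hull of its vertices. Such functions are dense in $[0,1]^\Gamma$.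

The dual $X^*$ consists of finite linear combinations of coordinate functionals. So for either measure every measurable $f$ is integrable, with integral $f\mathbf 1_A$ over $A$. Hence $I_\nu(L^1(\nu))=\mathbb K^\Gamma$, while $I_\mu(L^1(\mu))$ consists of the $\Sigma$-measurable functions. It omits $\mathbf 1_S$ whenever $S$ and $\Gamma\setminus S$ are both uncountable, and such sets $S$ exist because $\Gamma$ is uncountable.
\end{proof}

In this example \eqref{eq:var} does hold: both sides equal $\sum_\gamma|c_\gamma|$ for $x^*=\sum_\gamma c_\gamma\,\delta_\gamma$, where $\delta_\gamma$ is evaluation at $\gamma$. What fails is property (C), since a sequence of functionals involves only countably many coordinates.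

\begin{thebibliography}{9}

\bibitem{DU}
Diestel and Uhl, \emph{Vector Measures}.

\bibitem{problem}
\emph{Structural Properties of Banach and Fr\'echet Spaces},
\url{http://www.eweb.unex.es/eweb/extracta/Vol-22-3/22J3Sofi.pdf}.

\end{thebibliography}

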